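# Schauder bases of $L^2(\mathbb R)$ from modulations, translations or dilations of one function

## 1. Integer modulations of $e^{-|t|}$

Write $e(s)=e^{2\pi i s}$, $e_\lambda(t)=e(\lambda t)$, and $M_\lambda f(t)=e_\lambda(t)f(t)$. If $\psi=1_{[0,1)}$, the functions $M_n\psi$, $n\in\mathbb Z$, form an orthonormal basis of $L^2[0,1)$. They say nothing about the rest of the line, because $\psi$ vanishes there. So take a function that vanishes nowhere, say $\psi(t)=e^{-|t|}$, and ask whether the $M_n\psi$, $n\in\mathbb Z$, span a dense subspace of $L^2(\mathbb R)$. They do not. Put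
$$f(t)=\begin{cases}e^{-(t+1)}, & 0\le t<1,\\ -e^{-(t-1)}, & 1\le t<2,\\ 0,&\text{otherwise.}\end{cases}$$
On $[0,1)$ we have $f(t)\psi(t)=e^{-2t-1}$, and for $t\in[0,1)$ we have $f(t+1)\psi(t+1)=-e^{-t}e^{-t-1}=-e^{-2t-1}$. Since $e_n$ has period $1$,
$$\langle f,M_n\psi\rangle=\int_0^1\big(f(t)\psi(t)+f(t+1)\psi(t+1)\big)e(-nt)\,dt=0\qquad(n\in\mathbb Z).$$
For a general $\psi\in L^2(\mathbb R)$ the same works with $f(t)=\overline{\psi(t+1)}$ on $[0,1)$ and $f(t)=-\overline{\psi(t-1)}$ on $[1,2)$. The reason is a vanishing $2\times2$ determinant: the integer frequencies cannot tell the two intervals apart, and over each $t$ the vector $(\psi(t),\psi(t+1))$ has an orthogonal vector. Frequencies in $\frac1N\mathbb Z$ fail in the same way, with $[0,N)$ and $[N,2N)$.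

Now allow all rational frequencies. Then the span is dense as soon as $\psi\ne0$ almost everywhere. Indeed, if $f\in L^2(\mathbb R)$ is orthogonal to all $M_\mu\psi$, $\mu\in\mathbb Q$, then the $L^1$ function $f\bar\psi$ has a continuous Fourier transform that vanishes on $\mathbb Q$, so $f\bar\psi=0$ and $f=0$. But there are now too many functions: $\|M_\lambda\psi-M_{\mu}\psi\|$ is as small as we like for $\lambda$ close to $\mu$, and we shall see in Section 5 that this is incompatible with unique convergent expansions.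

So lattices are too poor and $\mathbb Q$ is too rich. Is there a function $\psi$ and a sequence of frequencies $\lambda_n$ for which every $f\in L^2(\mathbb R)$ has exactly one norm convergent expansion $\sum c_nM_{\lambda_n}\psi$? And what if modulations are replaced by translations, or by dilations?

## 2. Definitions and the three theorems

For $x>0$ and $y,z\in\mathbb R$ let $D_x,T_y,M_z$ be the unitary operators on $L^2(\mathbb R)$
$$D_xf(t)=\sqrt x\,f(xt),\qquad T_yf(t)=f(t-y),\qquad M_zf(t)=e^{2\pi i zt}f(t).$$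
Scalars are complex, inner products are linear in the first variable, and $\hat f(\xi)=\int f(t)e(-\xi t)\,dt$. A family is *complete* if its linear span is dense.

**Definition (Schauder basis).** A sequence $(x_n)_{n\ge1}$ in a Hilbert space $H$ is a Schauder basis if every $h\in H$ has a unique expansion $h=\sum_{n=1}^\infty c_nx_n$ converging in norm in the given order. The partial sum operators are $S_mh=\sum_{n\le m}c_nx_n$. By a classical theorem of Banach they are uniformly bounded, and $\sup_m\|S_m\|$ is called the basis constant. The basis is unconditional if all these expansions converge unconditionally, and conditional otherwise.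

**Example.** In $\ell^2$ with unit vectors $\delta_n$, let $x_1=\delta_1$ and $x_n=\delta_1+\frac1n\delta_n$ for $n\ge2$. These vectors are linearly independent and complete, yet they are not a Schauder basis: $x_n-x_1=\frac1n\delta_n$ has norm $1/n$, while its first partial sum is $-x_1$, of norm $1$. A bound on partial sums is what separates a basis from a complete independent sequence.

**Definition (frame, Riesz basis).** A sequence $(x_n)$ is a frame of $H$ if $A\|h\|^2\le\sum|\langle h,x_n\rangle|^2\le B\|h\|^2$ for all $h$, with some $0<A\le B<\infty$. A complete sequence is a Riesz basis if $A\sum|c_n|^2\le\|\sum c_nx_n\|^2\le B\sum|c_n|^2$ for all finite sums. For example, $(e_n)_{n\in\mathbb Z}$ is a Riesz basis of $L^2([0,1),w\,dt)$ whenever $w$ is bounded above and below by positive constants.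

Two facts are quoted as background. Wiener's theorem: for $f\in L^2(\mathbb R)$ the set $\{f(x+c):c\in\mathbb R\}$ is complete in $L^2(\mathbb R)$ if and only if $\hat f\ne0$ almost everywhere. And: for a single $\psi$ and a countable parameter set, systems $\{T_\lambda\psi\}$, $\{D_\lambda\psi\}$ or $\{M_\lambda\psi\}$ are never frames and never Riesz bases of $L^2(\mathbb R)$. The paper "The Geometry Of Sets Of Parameters Of Wave Packet Frames" records as open whether Schauder bases of $L^2(\mathbb R)$ can be constructed using only translations, dilations or modulations of a single function. The answer is yes for translations, yes for modulations, and no for dilations. "Absolute constant" below means a number independent of everything.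

**Theorem A (dilations).** For every $\psi\in L^2(\mathbb R)$, $\{D_x\psi:x>0\}$ is not complete in $L^2(\mathbb R)$; the orthogonal complement of its span is infinite dimensional. Hence no $(D_{\lambda_n}\psi)$ with $\lambda_n>0$ is a Schauder basis of $L^2(\mathbb R)$.

**Theorem B (translations, modulations).** There are $\psi\in L^2(\mathbb R)$ and real $\lambda_n$ such that $(M_{\lambda_n}\psi)$ is a Schauder basis of $L^2(\mathbb R)$; likewise for $(T_{\lambda_n}\psi)$.

**Theorem C (additional information).**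

1. There is an absolute constant $C$ such that for all $g\in L^2(\mathbb R)$, $\varepsilon>0$ and $a_1,a_2,\dots>0$ there are $\psi$ with $\|\psi-g\|_2<\varepsilon$ and real $\lambda_n$ with $|\lambda_n|\ge a_n$ such that $(M_{\lambda_n}\psi)$ is a Schauder basis of $L^2(\mathbb R)$ with basis constant $\le C$. The same holds for translations.
2. On $L^2(0,\infty)$ there is a Schauder basis $(D_{\lambda_n}\psi)$, $\lambda_n>0$.
3. If $(M_{\lambda_n}\psi)$ is a Schauder basis of $L^2(\mathbb R)$, then $\psi\ne0$ a.e., $\inf_{n\ne m}|\lambda_n-\lambda_m|>0$, and the basis is conditional. The same holds for translations, with $\hat\psi$ in place of $\psi$.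

## 3. Dilations: two half-lines and one determinant

If $\psi$ is even, all $D_x\psi$ are even and every odd function is orthogonal to them. If $\psi$ lives on $(0,\infty)$, so do all $D_x\psi$. For general $\psi$ the obstruction is the determinant of Section 1, with the two half-lines in the role of the two intervals.

*Proof of Theorem A.* Logarithmic coordinates turn dilations into translations. Let $Uf(s)=(e^{s/2}f(e^s),\,e^{s/2}f(-e^s))$; this is a unitary map $L^2(\mathbb R)\to L^2(\mathbb R;\mathbb C^2)$. Since $e^{s/2}\sqrt x f(\pm xe^s)=e^{(s+\ln x)/2}f(\pm e^{s+\ln x})$, we have $(UD_xf)(s)=(Uf)(s+\ln x)$. After the componentwise Fourier transform, $D_x\psi$ becomes $e(\xi\ln x)F(\xi)$ with $F=(F_1,F_2)=\widehat{U\psi}$. If $F=0$ the claim is trivial. Otherwise $G=(-\overline{F_2},\overline{F_1})$ is a nonzero element of $L^2$, and for every bounded measurable $\beta$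
$$\langle e(\xi\ln x)F,\beta G\rangle=\int e(\xi\ln x)\,\overline{\beta(\xi)}\,(-F_1F_2+F_2F_1)\,d\xi=0 .$$
The set $\{G\ne0\}$ has positive measure, so it splits into infinitely many disjoint pieces of positive measure. Taking for $\beta$ their indicators, we see that $\{\beta G\}$ is infinite dimensional. $\square$

## 4. From generators to weights

For $w\in L^1(\mathbb R)$ with $w>0$ a.e. put $L^2(w)=L^2(\mathbb R,w\,dt)$ with norm $\|\cdot\|_w$ and inner product $\langle\cdot,\cdot\rangle_w$. A *trigonometric polynomial* in $t$ is a finite linear combination of the $e_\lambda$, $\lambda\in\mathbb R$. Distinct $e_\lambda$ are linearly independent as functions, and a nonzero trigonometric polynomial is real-analytic, so its zeros are isolated. Since $w>0$ a.e., distinct $e_\lambda$ are therefore linearly independent in $L^2(w)$.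

If $|\psi|^2=w>0$ a.e., then $h\mapsto h\psi$ is unitary from $L^2(w)$ onto $L^2(\mathbb R)$ and maps $e_\lambda$ to $M_\lambda\psi$. Moreover $\widehat{T_yf}=M_{-y}\hat f$, so $(T_{-\lambda_n}\check\psi)$ is a Schauder basis if and only if $(M_{\lambda_n}\psi)$ is, where $\check\psi$ is the inverse Fourier transform; basis constants agree. Thus Theorem B asks for $w\in L^1$, $w>0$ a.e., and $\lambda_n$ such that $(e_{\lambda_n})$ is a Schauder basis of $L^2(w)$. What we design is the weight.

**Lemma 4.1 (basis criterion).** Let $(x_n)$ be nonzero vectors with dense span in a Hilbert space, and suppose $\|\sum_{i\le m}c_ix_i\|\le C\|\sum_{i\le n}c_ix_i\|$ for all $m\le n$ and all scalars. Then $(x_n)$ is a Schauder basis with basis constant $\le C$.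

*Proof.* If $\sum_{i\le n}c_ix_i=0$, the inequality makes all partial sums vanish, hence each $c_ix_i=0$ and $c_i=0$; so the $x_n$ are linearly independent. The partial sum operators $S_m$ are defined on the span and bounded by $C$ there, so they extend to the whole space. For $h$ in the span $S_mh=h$ for large $m$, and since the $S_m$ are uniformly bounded, $S_mh\to h$ for all $h$. The vector $S_mh-S_{m-1}h$ is a multiple of $x_m$ (true on the span, hence in the limit), which gives an expansion. If $h=\sum c_nx_n$ is any expansion, applying the continuous $S_m$ gives $S_mh=\sum_{n\le m}c_nx_n$, so the $c_n$ are determined. $\square$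

## 5. Separated frequencies and conditional convergence

Could we aim for an orthonormal or a Riesz basis? Theorem C(3) says no, and it is good to see why before building anything.

*Proof of Theorem C(3).* Let $x_n=M_{\lambda_n}\psi$ be a Schauder basis of $L^2(\mathbb R)$. If $\psi$ vanished on a set of positive measure, all $M_{\lambda_n}\psi$ would vanish there, against completeness. So $\psi\ne0$ a.e.

*Separation.* All $\|x_n\|$ equal $\|\psi\|$, and $c_nx_n=S_nh-S_{n-1}h$, so the coefficient functionals are uniformly bounded by some $C'$. The $n$-th coefficient of $x_n-x_m$ is $1$, hence $1\le C'\|M_{\lambda_n}\psi-M_{\lambda_m}\psi\|$ for $n\ne m$. The norm on the right depends only on $\lambda_n-\lambda_m$ and tends to $0$ as this difference tends to $0$. So $\inf_{n\ne m}|\lambda_n-\lambda_m|>0$.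

*Conditionality.* Suppose the basis were unconditional. Then there is $M_0$ with $M_0^{-1}\|\sum c_nx_n\|\le\|\sum\epsilon_nc_nx_n\|\le M_0\|\sum c_nx_n\|$ for all finite sums and all signs. The average over signs of the square of the middle term is $\sum|c_n|^2\|x_n\|^2=\|\psi\|^2\sum|c_n|^2$. So $(x_n)$ would be a Riesz basis, which the quoted background excludes.

Here is also a direct check. A Riesz basis is $x_n=V\delta_n$ with $V:\ell^2\to L^2(\mathbb R)$ bounded and invertible, so $\sum_n|\langle f,x_n\rangle|^2=\|V^*f\|^2\ge A\|f\|^2$ with $A>0$. Take $f_a=1_{[a,a+1]}$ and $F_a=f_a\bar\psi$, so that $\langle f_a,x_n\rangle=\hat F_a(\lambda_n)$. Choose $\phi\in C_c^\infty(\mathbb R)$ with $\phi=1$ on $[0,1]$ and let $\phi_a=T_a\phi$. From $F_a=F_a\phi_a$ and $|\hat\phi_a|=|\hat\phi|$, Cauchy–Schwarz gives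
$$|\hat F_a(\lambda)|^2\le\|\hat\phi\|_1\int|\hat F_a(\xi)|^2|\hat\phi(\lambda-\xi)|\,d\xi .$$
Since the $\lambda_n$ are separated and $|\hat\phi(s)|\le C(1+s^2)^{-1}$, the sum $\sum_n|\hat\phi(\lambda_n-\xi)|$ is bounded uniformly in $\xi$. Hence $\sum_n|\hat F_a(\lambda_n)|^2\le C''\|F_a\|^2=C''\int_a^{a+1}|\psi|^2\to0$ as $a\to\infty$, while $\|f_a\|=1$. This contradicts the lower bound.

For translations, apply the Fourier transform: $T_{\lambda_n}\psi$ becomes $M_{-\lambda_n}\hat\psi$. $\square$

## 6. A one-step lemma and the construction it drives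

We build the basis in blocks, changing the weight a little at each block. The next lemma describes one block. What matters in it is that $C_0$ and $\theta_0$ do not depend on $\varepsilon$.

**Lemma 6.1 (one step).** There are absolute constants $C_0\ge1$, $\theta_0<1$ such that the following holds. Let $w\in L^1$, $w>0$ a.e.; let $X,\mathcal P$ be finite-dimensional spaces of trigonometric polynomials; let $f\ne0$ be a trigonometric polynomial with $f\perp X$ in $L^2(w)$; let $\varepsilon\in(0,1)$, $\mathcal A:\mathbb N\to(0,\infty)$, and $\Gamma_0\subset\mathbb R$ finite. Then there are $w'\in L^1$, $w'>0$ a.e., and distinct $\lambda_1,\dots,\lambda_D\notin\Gamma_0$ with $|\lambda_i|\ge\mathcal A(D)$ such that, with $B=\operatorname{span}(e_{\lambda_i})$: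

- (a) $\|w'-w\|_1\le\varepsilon$ and $\int_{\{|w'/w-1|>\varepsilon\}}w\,dt\le\varepsilon$;
- (b) $\big|\|g\|_{w'}^2-\|g\|_w^2\big|\le\varepsilon\|g\|_w^2$ for $g\in\mathcal P$;
- (c) $\|\sum_{i\le q}c_ie_{\lambda_i}\|_{w'}\le C_0\|\sum_{i\le D}c_ie_{\lambda_i}\|_{w'}$ for all $q\le D$ and all scalars;
- (d) $|\langle x,b\rangle_{w'}|\le\varepsilon\|x\|_{w'}\|b\|_{w'}$ for $x\in X$, $b\in B$;
- (e) $\operatorname{dist}_{L^2(w')}(f,B)\le\theta_0\|f\|_{w'}$.

Here $X$ is the span of the exponentials chosen so far and $f$ is what is still missing from some target. Condition (a) makes the weights converge to a positive limit, (b) preserves norms already computed, (c) bounds partial sums inside the new block, (d) makes the new block nearly orthogonal to the old span, and (e) is progress by a fixed factor. We first show that this is enough.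

*Proof of Theorem B and of Theorem C(1), assuming Lemma 6.1.* Let $g\in L^2$, $\varepsilon>0$, and let $(a_n)$ be given; replacing $a_n$ by $\max_{i\le n}a_i$ we may assume it nondecreasing.

**Step 1. The stages.** This step sets up the induction. Pick $\tilde g\in L^2$, $\tilde g\ne0$ a.e., with $\|g-\tilde g\|_2<\varepsilon/2$ (add a small Gaussian on the zero set of $g$), and put $w_1=|\tilde g|^2$. Enumerate $\mathbb Q=\{\mu_1,\mu_2,\dots\}$ and fix $i(k)\le k$ taking each value $i\in\mathbb N$ infinitely often. Let $\varepsilon_k=2^{-k-4}$. Start with $\Gamma_1=\emptyset$, $X_1=\{0\}$.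

At stage $k$ we have $w_k$ and $X_k=\operatorname{span}\{e_\lambda:\lambda\in\Gamma_k\}$ with $\Gamma_k$ finite and ordered. Let $\mathcal P_k=X_k+\operatorname{span}(e_{\mu_1},\dots,e_{\mu_k})$ and
$$r_k=e_{\mu_{i(k)}}-\operatorname{Proj}_{X_k}e_{\mu_{i(k)}}\quad\text{in }L^2(w_k).$$
This is a trigonometric polynomial, it lies in $\mathcal P_k$, and $r_k\perp X_k$ in $L^2(w_k)$. If $r_k=0$, change nothing ($B_k=\{0\}$). Otherwise apply Lemma 6.1 with $w_k,X_k,\mathcal P_k$, $f=r_k$, $\Gamma_0=\Gamma_k$, $\mathcal A(D)=a_{|\Gamma_k|+D}$ and a number $\varepsilon_k'\le\varepsilon_k$ in place of $\varepsilon$, chosen so small that also $\varepsilon_k'\le2^{-k-3}\varepsilon^2$ and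
$$\int_Gw_k\,dt\le\varepsilon_k'\ \Longrightarrow\ \int_Gw_1\,dt\le2^{-k}\qquad\text{for measurable }G.$$
The last is possible because $w_k>0$ a.e., so the finite measure $w_1dt$ is absolutely continuous with respect to the finite measure $w_kdt$. Put $w_{k+1}=w_k'$ and append the new frequencies to $\Gamma_k$, so that $X_{k+1}=X_k\oplus B_k$. The frequency in position $n\le|\Gamma_k|+D$ satisfies $|\lambda_n|\ge a_{|\Gamma_k|+D}\ge a_n$.

**Step 2. The limit weight.** This step produces $w$ and shows $w>0$ a.e. By (a), $\sum\|w_{k+1}-w_k\|_1\le\sum2^{-k-3}\varepsilon^2=\varepsilon^2/8$, so $w_k\to w$ in $L^1$ and $\|w-w_1\|_1\le\varepsilon^2/8$. The set $G_k=\{|w_{k+1}/w_k-1|>\varepsilon_k'\}$ has $\int_{G_k}w_k\le\varepsilon_k'$, so $\int_{G_k}w_1\le2^{-k}$. By Borel–Cantelli for $w_1dt$, for a.e. $t$ we have $|w_{k+1}(t)/w_k(t)-1|\le\varepsilon_k$ for all large $k$. Hence $w_k(t)$ converges to a positive limit for a.e. $t$; this limit is $w(t)$.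

**Step 3. Norms stabilize.** This step compares $\|\cdot\|_w$ with $\|\cdot\|_{w_k}$. For bounded $h$, $\|h\|_{w_l}\to\|h\|_w$. Since $\mathcal P_k\subset\mathcal P_l$ for $l\ge k$, (b) gives $\prod_{l\ge k}(1-\varepsilon_l)\le\|h\|_w^2/\|h\|_{w_k}^2\le\prod_{l\ge k}(1+\varepsilon_l)$ for $0\ne h\in\mathcal P_k$. With $\sum_{l\ge k}\varepsilon_l=2^{-k-3}$ we have $\prod_{l\ge k}(1+\varepsilon_l)-1\le2\cdot2^{-k-3}$ and $1-\prod_{l\ge k}(1-\varepsilon_l)\le2^{-k-3}$, so
$$\big|\|h\|_w^2-\|h\|_{w_k}^2\big|\le2^{-k-2}\|h\|_{w_k}^2\qquad(h\in\mathcal P_k).\tag{6.1}$$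

**Step 4. The partial sum inequality in $L^2(w)$.** This step verifies the hypothesis of Lemma 4.1. Apply (6.1) on $X_{k+1}\subset\mathcal P_{k+1}$, where the error is $2^{-k-3}$. By (c), the exponentials of $B_k$ satisfy the partial sum inequality in $L^2(w)$ with constant $C_0\big(\frac{1+2^{-k-3}}{1-2^{-k-3}}\big)^{1/2}\le2C_0$. A Hermitian form whose diagonal is bounded by $\epsilon\|h\|^2$ is bounded by $\epsilon\|h\|\|h'\|$; apply this to $\langle\cdot,\cdot\rangle_w-\langle\cdot,\cdot\rangle_{w_{k+1}}$ on $X_{k+1}$. With (d), for $x\in X_k$ and $b\in B_k$,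
$$|\langle x,b\rangle_w|\le(2^{-k-4}+2^{-k-3})\|x\|_{w_{k+1}}\|b\|_{w_{k+1}}\le\delta_k\|x\|_w\|b\|_w,\qquad\delta_k=\frac{2^{-k-4}+2^{-k-3}}{1-2^{-k-3}}\le2^{-k-1}.$$
Thus $\|x+b\|_w^2\ge\|x\|_w^2+\|b\|_w^2-2\delta_k\|x\|_w\|b\|_w\ge(1-\delta_k)(\|x\|_w^2+\|b\|_w^2)$. Let $y\in X_n$ and let $Q_ky$ ($k\le n$) be its part in $X_k$. Iterating,
$$\|Q_ky\|_w\le\prod_l(1-\delta_l)^{-1/2}\|y\|_w\le\Big(1-\sum_{l\ge1}\delta_l\Big)^{-1/2}\|y\|_w\le\sqrt2\,\|y\|_w .$$
A partial sum of $y$ ending in block $k$ is $x+b'$, where $Q_{k+1}y=x+b$, $x\in X_k$, $b\in B_k$, and $b'$ is a partial sum of $b$. Since $\|x\|_w$ and $\|b\|_w$ are both at most $(1-\delta_k)^{-1/2}\|Q_{k+1}y\|_w\le\sqrt2\|Q_{k+1}y\|_w$,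
$$\|x+b'\|_w\le\|x\|_w+2C_0\|b\|_w\le(1+2C_0)\sqrt2\,\|Q_{k+1}y\|_w\le2(1+2C_0)\|y\|_w .$$
So partial sums are bounded by the absolute constant $C=2(1+2C_0)$.

**Step 5. Completeness.** This step shows that every $e_{\mu_i}$ is captured. Fix $i$ and let $d_k=\operatorname{dist}_{L^2(w_k)}(e_{\mu_i},X_k)$ for $k\ge i$. By (b) on $\mathcal P_k$, which contains $e_{\mu_i}-x$ for $x\in X_k$, we have $d_{k+1}\le(1+\varepsilon_k)d_k$ always. If $i(k)=i$, then $d_k=\|r_k\|_{w_k}$. Either $d_k=0$, and then $e_{\mu_i}\in X_k$ and the distance stays $0$; or by (e) some $b\in B_k$ has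
$$\|r_k-b\|_{w_{k+1}}\le\theta_0\|r_k\|_{w_{k+1}}\le\theta_0(1+\varepsilon_k)\|r_k\|_{w_k},$$
and since $r_k-b\in e_{\mu_i}+X_{k+1}$, $d_{k+1}\le\theta_0(1+\varepsilon_k)d_k$. As $i(k)=i$ infinitely often and $\prod(1+\varepsilon_k)<\infty$, $d_k\to0$. By (6.1) on $\mathcal P_k$, $\operatorname{dist}_{L^2(w)}(e_{\mu_i},X_k)\le2d_k\to0$. So the closed span of the constructed exponentials contains every $e_\mu$, $\mu\in\mathbb Q$. These are complete in $L^2(w)$: if $h\in L^2(w)$ is orthogonal to all of them, then $\bar hw\in L^1$ has a continuous Fourier transform vanishing on $\mathbb Q$, so $\bar hw=0$ and $h=0$. Since $L^2(w)$ is infinite dimensional, infinitely many $\lambda$'s are produced.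

**Step 6. Back to $\psi$.** By Lemma 4.1, $(e_{\lambda_n})$ is a Schauder basis of $L^2(w)$ with basis constant $\le C$, and $|\lambda_n|\ge a_n$. Put $\psi=\tilde g\sqrt{w/w_1}$. Then $|\psi|^2=w$ and $\|\psi-\tilde g\|_2^2=\int|\sqrt w-\sqrt{w_1}|^2\le\|w-w_1\|_1\le\varepsilon^2/8$, so $\|\psi-g\|_2<\varepsilon$. By Section 4, $(M_{\lambda_n}\psi)$ is a Schauder basis of $L^2(\mathbb R)$ with basis constant $\le C$. For translations apply this to $\hat g$ and take the inverse Fourier transform; the parameters are $-\lambda_n$. $\square$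

Everything now rests on Lemma 6.1.

## 7. Riesz products: progress is bounded by the change of weight

With the weight left alone, very high frequencies are useless: by the Riemann–Lebesgue lemma $\langle f,e_\lambda\rangle_w\to0$, and a few widely spaced high exponentials are nearly orthogonal to $f$. The weight must be changed so that $f$ correlates with them. The sensible first attempt is a Riesz product.

Take $f=1$ and $\|w\|_1=1$. For frequencies $\lambda_i=j^i$, $i\le M$, with $j$ large, the points $\lambda_it$ behave under $w\,dt$ like independent uniform points $y_i\in\mathbb T$ (Lemma 12.1 makes this precise). So we compute with $e(y_i)$ in place of $e_{\lambda_i}$ and with the weight $v(y)=\prod_{i\le M}(1+a\cos2\pi y_i)$, $0<a\le1$. Under $v$ the $e(y_i)$ are independent with mean $a/2$, so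
$$\Big\|\sum c_ie(y_i)\Big\|_v^2=\tfrac{a^2}4\Big|\sum c_i\Big|^2+\big(1-\tfrac{a^2}4\big)\sum|c_i|^2 .$$
The best multiple of a vector in this span for approximating $1$ has all $c_i$ equal, and
$$1-\operatorname{dist}(1,\operatorname{span})^2=\frac{Ma^2/4}{1-a^2/4+Ma^2/4}\le\frac{Ma^2}{3}.$$
If $Ma^2$ is of order $1$, progress is fixed. The partial sums are also fine, since $\frac{a^2}4|\sum_{i\le q}c_i|^2\le\frac{a^2M}4\sum|c_i|^2$. What breaks is (a). Because $\sqrt{1+s}\le1+\frac s2-\frac{s^2}8+\frac{s^3}{16}$ for $s\ge-1$ (the fourth derivative of $\sqrt{1+s}$ is negative), each factor has $\int\sqrt{1+a\cos2\pi y}\,dy\le1-\frac{a^2}{16}$, hence $\int\sqrt v\le e^{-Ma^2/16}$ and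
$$\|v-1\|_1\ge\int(\sqrt v-1)^2=2-2\int\sqrt v\ge2\big(1-e^{-Ma^2/16}\big).$$
If $\|v-1\|_1\le\varepsilon<1$, this forces $x=Ma^2/16\le1$ (for $x>1$ the right side exceeds $1$), and then $2(1-e^{-x})\ge x$ gives $Ma^2\le16\varepsilon$. So the gain $1-\operatorname{dist}^2$ is at most $16\varepsilon/3$. With $\sum\varepsilon_k<\infty$, as convergence of the weights demands, the product of the distance factors stays away from $0$. We need progress that is not paid for by the size of the change.

## 8. Spikes in opposite phases: three small models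

Change the weight only on a set of small measure, but strongly. Attach to each index $\alpha$ a point $\omega_\alpha=(x_\alpha,y_\alpha)\in\mathbb T^2$ and say that $\alpha$ *spikes* if $x_\alpha\in A=[0,\rho)$. Use on the second circle a distorted coordinate $\theta$, given by
$$y=Y(\theta)=\theta-\tfrac1{4\pi}\sin2\pi\theta,\qquad Y'(\theta)=1-\tfrac12\cos2\pi\theta\in[\tfrac12,\tfrac32],$$
a smooth circle diffeomorphism. Let $\kappa=Y^{-1}$ and $\gamma=\kappa'\in[\frac23,2]$, so that $d\theta=\gamma(y)\,dy$. Under Haar measure, $\theta$ has density $1-\frac12\cos2\pi\theta$. In our laws, $\theta$ will be uniform given a spike. The function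
$$s(x,y)=\tfrac\rho4+1_A(x)\,e(\kappa(y))\tag{8.1}$$
has Haar mean $\frac\rho4+\rho\int e(\theta)(1-\frac12\cos2\pi\theta)\,d\theta=\frac\rho4-\frac\rho4=0$, so it can be approximated by combinations of nontrivial characters, that is, by high exponentials. In a law where $\alpha$ spikes with probability $\rho$ and $\theta$ is then uniform, its mean is $\frac\rho4\neq0$. This discrepancy is what correlates with $f$. Take $f=1$.

**Model 1 (single spikes).** Let $\rho=\eta/M$, and let exactly the index $\alpha$ spike with probability $\rho$, no index with probability $1-\eta$. For $b=\sum_{\alpha\le M}s(\omega_\alpha)$ the random part is $e(\theta_\alpha)$ if $\alpha$ spikes and $0$ otherwise, so $\|b\|^2=(\frac\eta4)^2+\eta$, $\langle1,b\rangle=\frac\eta4$, and $\operatorname{dist}(1,\mathbb Cb)^2=(1+\frac\eta{16})^{-1}$. The gain is again proportional to the price $\eta$. But the enemy is now concentrated: it is the term $\eta=\mathbb E|\sum_{\text{spikes}}e(\theta_\alpha)|^2$, and it can be attacked by letting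 two indices spike together with $e(\theta_\beta)=-e(\theta_\alpha)$.

**Model 2 (one pair).** Let $M=2$, both indices spike together with probability $\rho$, $\theta_1$ uniform, $\theta_2=\theta_1+\frac12$. Then
$$\|c_1s(\omega_1)+c_2s(\omega_2)\|^2=\tfrac{\rho^2}{16}|c_1+c_2|^2+\rho|c_1-c_2|^2 .$$
Now $b=s(\omega_1)+s(\omega_2)$ is the constant $\rho/2$, and the distance from $1$ is zero. But the partial sum $(1,0)$ of $(1,1)$ has squared norm $\rho+\frac{\rho^2}{16}$ against $\frac{\rho^2}4$: the ratio is $\frac4\rho+\frac14$, and (c) fails as $\rho\to0$.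

**Model 3 (a chain).** Spread the cancellation over $K$ indices: $\{I,I+1\}$ spikes in opposite phases with probability $\rho/2$ for $1\le I<K$, and $\{1\}$ and $\{K\}$ spike alone with probability $\rho/2$ each. With $c_0=c_{K+1}=0$,
$$\Big\|\sum c_Is(\omega_I)\Big\|^2=\tfrac{\rho^2}{16}\Big|\sum c_I\Big|^2+\tfrac\rho2\sum_{I=0}^K|c_I-c_{I+1}|^2 .$$
For constant $c=1$ the second term is $\rho$ and the first is $\rho^2K^2/16$, so progress of a fixed amount is available once $\eta K=\rho K^2$ is of order $1$, although $\eta$ is small. The partial sums still fail. Let $K=4n-1$ and let $c$ be piecewise linear with slopes $\pm\frac1n$ from $c_0=0$ up to $c_n=1$, down to $c_{3n}=-1$, up to $c_{4n}=0$. Then $\sum c_I=0$ and the squared norm is $\frac\rho2\cdot4n\cdot n^{-2}=\frac{2\rho}n$. Cutting at $I\le n$ creates a jump of size $1$, so the squared norm becomes at least $\frac\rho2$. The ratio is at least $n/4$, and $K\ge\eta^{-1}$ up to constants, so it is unbounded as $\eta\to0$.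

The nearest-neighbor form punishes a jump too much compared with a slow slope. The remedy is long-range pairing: let $I$ and $J$ spike together with probability proportional to $|I-J|^{-3/2}$. The next section shows that then a constant sequence of length $K$ costs only $K^{1/2}$ instead of $K$, while sharp cut-offs are bounded.

## 9. Quadratic forms on $\mathbb Z$ with kernel $|d|^{-3/2}$

Let $\nu(d)=c|d|^{-3/2}$ for $d\ne0$, with $c=1/(2\zeta(3/2))<\frac14$, so that $\sum_{d\ne0}\nu(d)=1$. For finitely supported $m:\mathbb Z\to\mathbb C$ put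
$$\mathcal Q_\pm(m)=\sum_I|m_I|^2\pm\sum_{I\ne J}\nu(I-J)m_I\overline{m_J}=\tfrac12\sum_{I\ne J}\nu(I-J)|m_I\pm m_J|^2 .$$
The two expressions agree because $\sum_{J\ne I}\nu(I-J)=1$ and the double sum is real. Note that $\mathcal Q_\pm(m)=\sum_{I<J}\nu(I-J)|m_I\pm m_J|^2$.

**Lemma 9.1.** With $c_0=\frac23\nu(2)\le1$, $C_P=\zeta(3/2)$ and an absolute constant $C_H\ge1$:
$$c_0\sum|m_I|^2\le\mathcal Q_+(m)\le2\sum|m_I|^2;\tag{9.1}$$
$$\sum|m_I|^2\le C_PK^{1/2}\mathcal Q_-(m)\quad\text{if }\operatorname{supp}m\subset[1,K];\tag{9.2}$$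
$$\mathcal Q_-(1_{[1,K]})\le3K^{1/2};\tag{9.3}$$
$$\mathcal Q_-(m1_{\{I\le q\}})\le C_H\,\mathcal Q_-(m)\quad\text{for all }q.\tag{9.4}$$

*Proof of (9.1).* The upper bound follows from $|a+b|^2\le2|a|^2+2|b|^2$. For the lower bound let $S_d=\sum_I|m_I+m_{I+d}|^2$. From $2m_I=(m_I+m_{I+1})+(m_I+m_{I+2})-(m_{I+1}+m_{I+2})$ we get $4\sum|m_I|^2\le3(2S_1+S_2)$. Also $\mathcal Q_+(m)=\sum_{d\ge1}\nu(d)S_d\ge\nu(1)S_1+\nu(2)S_2\ge\frac{\nu(2)}2(2S_1+S_2)$, since $\nu(1)\ge\nu(2)$. Combine.

*Proof of (9.2).* Keep only pairs $I\in[1,K]$, $J>K$. For each $I$ the differences $d=J-I$ include all $d\ge K$, so $\mathcal Q_-(m)\ge\sum_I|m_I|^2\sum_{d\ge K}\nu(d)\ge2cK^{-1/2}\sum_I|m_I|^2$, using $\sum_{d\ge K}d^{-3/2}\ge\int_K^\infty u^{-3/2}du=2K^{-1/2}$. And $1/(2c)=\zeta(3/2)$.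

*Proof of (9.3).* Only pairs with one index in $[1,K]$ and one outside count. By the symmetry $I\mapsto K+1-I$ the two sides contribute equally, so, with $\sum_{d\ge I}d^{-3/2}\le I^{-3/2}+2I^{-1/2}\le3I^{-1/2}$,
$$\mathcal Q_-(1_{[1,K]})=2\sum_{I=1}^K\sum_{d\ge I}\nu(d)\le2\sum_{I=1}^K3cI^{-1/2}\le12cK^{1/2}\le3K^{1/2}.$$

*Proof of (9.4).* The cut-off creates new energy only between $I\le q$ and $J>q$:
$$\mathcal Q_-(m1_{\le q})\le\mathcal Q_-(m)+\sum_{I\le q}|m_I|^2\sum_{d\ge q+1-I}\nu(d)\le\mathcal Q_-(m)+3c\sum_{n\ge1}n^{-1/2}|a_n|^2,\qquad a_n=m_{q+1-n}.$$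
So we need a Hardy-type inequality for the last sum. Let $\Delta_j=[2^j,2^{j+1})\cap\mathbb Z$ for $j\ge0$, let $A_j$ be the mean of $a$ on $\Delta_j$, and let $\mathfrak E_{jl}$ be the sum of $|a_n-a_{n'}|^2|n-n'|^{-3/2}$ over pairs $n<n'$ with $n\in\Delta_j$, $n'\in\Delta_l$. Since $|n-n'|<2^j$ inside $\Delta_j$,
$$\sum_{\Delta_j}|a_n-A_j|^2=2^{-j}\sum_{n<n'\in\Delta_j}|a_n-a_{n'}|^2\le2^{j/2}\mathfrak E_{jj}.$$
By Cauchy–Schwarz $|A_j-A_{j+1}|^2$ is at most the mean of $|a_n-a_{n'}|^2$ over $\Delta_j\times\Delta_{j+1}$, where $|n-n'|<2^{j+2}$; hence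
$$|A_j-A_{j+1}|^2\le2^{-2j-1}(2^{j+2})^{3/2}\mathfrak E_{j,j+1}=4\cdot2^{-j/2}\mathfrak E_{j,j+1}.$$
As $A_j=0$ for large $j$, telescoping gives $2^{j/4}|A_j|\le\sum_{l\ge j}2^{-(l-j)/4}\,2\,\mathfrak E_{l,l+1}^{1/2}$. This is a convolution of an $\ell^1$ sequence with an $\ell^2$ sequence, so Young's inequality gives $\sum_j2^{j/2}|A_j|^2\le C\sum_l\mathfrak E_{l,l+1}$ with $C=4\big(\sum_{i\ge0}2^{-i/4}\big)^2$. Since $\sum_{\Delta_j}|a_n|^2=\sum_{\Delta_j}|a_n-A_j|^2+2^j|A_j|^2$,
$$\sum_nn^{-1/2}|a_n|^2\le\sum_j2^{-j/2}\Big(\sum_{\Delta_j}|a_n-A_j|^2+2^j|A_j|^2\Big)\le\sum_j\mathfrak E_{jj}+C\sum_j\mathfrak E_{j,j+1}\le C'\mathcal Q_-(m).$$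
The last step holds because the $\mathfrak E$'s involve disjoint sets of pairs and $\mathcal Q_-(m)=c\sum_{I<J}|I-J|^{-3/2}|m_I-m_J|^2$. So $C_H=1+3cC'$ works. $\square$

## 10. The law of the spikes

We now set up the general model. Fix $w\in L^1$, $w>0$ a.e., a finite-dimensional space $X$ of trigonometric polynomials, and a trigonometric polynomial $f\ne0$ with $f\perp X$ in $L^2(w)$. Write $\mathbb E_t$ for expectation with respect to $w\,dt/\|w\|_1$. In Sections 10 and 11 norms and inner products of functions of $t$ refer to this probability measure, and $\|f\|=1$.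

**Step 1. Writing $f$ as a multiple of an average of unimodular functions.** New exponentials are to approximate $f$ rather than $1$, so $f$ must be spelled in terms of functions of modulus one. Write $f=\sum_{\mu\in\mathcal M}a_\mu e_\mu$ with $\mathcal M$ finite and $|\mathcal M|\ge2$ (zero coefficients allowed). Let $a_{\max}=\max|a_\mu|$. Every complex number of modulus at most $2$ is a sum of two unimodular numbers, so we may choose unimodular $c_\mu,c_\mu'$ with $c_\mu+c_\mu'=2a_\mu/a_{\max}$. Let $p=2|\mathcal M|$ and let $u_1,\dots,u_p$ be the list of all $c_\mu e_\mu$, $c_\mu'e_\mu$. Then $|u_r|=1$ and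
$$\sum_{r=1}^pu_r=\frac p\Lambda f,\qquad\Lambda=\tfrac12p\,a_{\max}\ge1;\tag{10.1}$$
here $\Lambda\ge1$ because $\|\sum u_r\|\le p$ and $\|f\|=1$. (For $f=1$, $\mathcal M=\{0,1\}$: the list is $1,1,c e_1,-ce_1$ with $|c|=1$, and $p=4$, $\Lambda=2$.)

Let $\lambda_{\max}$ be the top eigenvalue of the Gram matrix of $(u_r^2)_{r\le p}$. This matrix has trace $p$ and rank $\ge2$, because at least two different frequencies occur. Hence
$$c_*:=1-\lambda_{\max}/p\in(0,1],$$
and $c_*$ depends only on $w$ and the $u_r$. This is why $|\mathcal M|\ge2$ was required; the number $c_*$ is used once, in Step 5 of Section 11.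

**Step 2. Parameters.** The price is $\eta$, the chain length is $K$. Let $0<\eta\le\min(\frac12,c_*)$ and let $K$ be the least integer with $\eta K^{1/2}\ge\Lambda^2$. Then $K\ge2$ and $K\le\Lambda^4\eta^{-2}+1\le2\Lambda^4\eta^{-2}$, so
$$\Lambda^2\le\eta K^{1/2}\le2\Lambda^2.\tag{10.2}$$
Put $M=pK$ (a number, not to be confused with the operators $M_z$) and $\rho=\eta/M$. Indices are $\alpha=(I,r)$ with $1\le I\le K$, $1\le r\le p$; write $u_\alpha=u_r$. For $\alpha=(I,r)$, $\beta=(J,r')$ put $\nu_{\alpha\beta}=\nu(I-J)/p$ if $I\ne J$ and $\nu_{\alpha\beta}=0$ if $I=J$. Then $\sum_\beta\nu_{\alpha\beta}\le1$.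

Let $\Omega=\mathbb T^2\ni(x,y)$ with Haar measure, $A=[0,\rho)\subset\mathbb T$, and let $Y,\kappa,\gamma$ be as in Section 8. Let
$$F_K(\delta)=\sum_{|\ell|<K}\tau_\ell\,e(\ell\delta)\ge0,\qquad\tau_\ell=(1-|\ell|/K)_+,$$
be the Fejér kernel; $\tau_0=1$ and $\tau_{\pm1}=1-\frac1K\ge\frac12$. It replaces the exact opposition of phases of Section 8, which would not have a density.

**Step 3. The law.** This step defines the density $v(t,\omega)$ by which the weight will be multiplied. Given $t$, define a probability law for $\omega=(\omega_\alpha)\in\Omega^M$, $\omega_\alpha=(x_\alpha,y_\alpha)$, $\theta_\alpha=\kappa(y_\alpha)$, as follows. The random *spike set* $S$, the set of $\alpha$ with $x_\alpha\in A$, is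

- $\{\alpha,\beta\}$ with probability $\rho\nu_{\alpha\beta}$, for each unordered pair $\alpha\ne\beta$;
- $\{\alpha\}$ with probability $\rho(1-\sum_\beta\nu_{\alpha\beta})$;
- $\emptyset$ with the remaining probability $p_0\ge1-M\rho=1-\eta$.

Given $S$, the $\omega_\beta$ with $\beta\notin S$ are independent, uniform on $A^c\times\mathbb T$, and independent of the spike coordinates. For $\alpha\in S$, $x_\alpha$ is uniform on $A$, independent of everything else. If $S=\{\alpha\}$, $\theta_\alpha$ is uniform on $\mathbb T$. If $S=\{\alpha,\beta\}$, the pair $(\theta_\alpha,\theta_\beta)$ has density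
$$\sum_{|\ell|<K}\tau_\ell(-1)^\ell(\overline{u_\alpha}u_\beta)^\ell\,e(\ell(\theta_\beta-\theta_\alpha))=F_K\big(\theta_\beta-\theta_\alpha-\tfrac12-\arg u_\alpha+\arg u_\beta\big)\ge0,\tag{10.3}$$
with arguments in turns. It is symmetric in $\alpha,\beta$ (replace $\ell$ by $-\ell$) and has uniform marginals. It favors $u_\beta e(\theta_\beta)\approx-u_\alpha e(\theta_\alpha)$: the two spikes of $\sum u_\alpha e(\theta_\alpha)$ tend to cancel, and this depends on $t$ through the $u$'s.

With $\mathsf a=\rho^{-1}1_A$ and $\mathsf a'=(1-\rho)^{-1}1_{A^c}$ the density of this law with respect to Haar measure on $\Omega^M$ is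
$$v=p_0\prod_\beta\mathsf a'(x_\beta)+\sum_\alpha\rho\Big(1-\sum_\beta\nu_{\alpha\beta}\Big)\mathsf a(x_\alpha)\gamma(y_\alpha)\prod_{\beta\ne\alpha}\mathsf a'(x_\beta)$$
$$\qquad+\sum_{\{\alpha,\beta\}}\rho\nu_{\alpha\beta}\,\mathsf a(x_\alpha)\mathsf a(x_\beta)\gamma(y_\alpha)\gamma(y_\beta)F_K(\cdots)\prod_{\beta'\ne\alpha,\beta}\mathsf a'(x_{\beta'}),$$
where $F_K(\cdots)$ is (10.3). So $v\ge0$ is bounded, $\int v(t,\omega)\,d\omega=1$ for every $t$, and $v$ is a finite sum $\sum_lU_l(t)V_l(\omega)$ with $U_l$ trigonometric polynomials and $V_l$ bounded and Riemann integrable.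

**Step 4. Spike probabilities.** This step records the price. Each $\alpha$ spikes with probability exactly $\rho(1-\sum_\beta\nu_{\alpha\beta})+\sum_\beta\rho\nu_{\alpha\beta}=\rho$, and given that it spikes, $(x_\alpha,\theta_\alpha)$ is uniform on $A\times\mathbb T$. Both under $v$ and under Haar measure, the probability that some coordinate spikes is at most $M\rho=\eta$. Where no coordinate spikes, $v=p_0(1-\rho)^{-M}$; as $p_0\ge1-\eta$ and $(1-\rho)^M\ge1-\eta$, this lies in $[1-\eta,(1-\eta)^{-1}]$. Hence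
$$|v-1|\le2\eta\quad\text{where no coordinate spikes.}\tag{10.4}$$

## 11. Energy, mean and partial sums in the model

Let $\mathbb E$ be expectation for $\frac{w\,dt}{\|w\|_1}v\,d\omega$, and $\mathbb E[\,\cdot\,|t]$ integration against $v(t,\omega)d\omega$. For $\varphi_\alpha\in L^2_0(\Omega)$ (Haar mean zero) put
$$\Phi=\sum_\alpha u_\alpha(t)\varphi_\alpha(\omega_\alpha),\qquad N(\Phi)=\mathbb E|\Phi|^2 .$$
These model the combinations of new exponentials. We need, for $N$: bounded partial sums, near-orthogonality to $X$, and a good approximation of $f$.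

**Step 1. Splitting $\Phi$ into a function of $t$ and a fluctuation.** The purpose is to isolate the part that can see $f$. Let $k_\alpha$ be the mean of $\varphi_\alpha$ on $A^c\times\mathbb T$, $\varphi_\alpha^\circ=\varphi_\alpha-k_\alpha$, and
$$L(t)=\sum_\alpha u_\alpha k_\alpha,\qquad\Psi=\Phi-L=\sum_\alpha u_\alpha\varphi^\circ_\alpha(\omega_\alpha),\qquad N_0(\Phi)=\mathbb E|\Psi|^2 .$$
Let further
$$\varphi_\alpha^A(\theta)=\rho^{-1}\int_A\varphi_\alpha^\circ(x,Y(\theta))\,dx,\quad b_\alpha^{(\ell)}=\int_{\mathbb T}\varphi_\alpha^A(\theta)e(-\ell\theta)\,d\theta,\quad W_\alpha=\int_{A^c\times\mathbb T}|\varphi_\alpha^\circ|^2\,dx\,dy .$$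
Let $\mathbb E_A$ be expectation for $(x,\theta)$ uniform on $A\times\mathbb T$, and $R_\alpha=\mathbb E_A|\varphi_\alpha^\circ-\varphi_\alpha^A|^2$, so that $\mathbb E_A|\varphi_\alpha^\circ|^2=R_\alpha+\sum_\ell|b_\alpha^{(\ell)}|^2$. For the function $s$ of (8.1): $k=\frac\rho4$, $\varphi^\circ=1_Ae(\theta)$, $W=R=0$, $b^{(1)}=1$, and all other $b^{(\ell)}$ vanish.

**Step 2. A formula for $N_0$.** This step turns the probability into the forms $\mathcal Q_\pm$. Given $S$ and $t$, the non-spiking terms of $\Psi$ are independent, have mean zero, and are independent of the spiking terms. So only diagonal terms and the cross terms of spiking pairs survive. The diagonal term of $\alpha$ is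
$$(1-\rho)\frac{W_\alpha}{1-\rho}+\rho\,\mathbb E_A|\varphi_\alpha^\circ|^2=W_\alpha+\rho R_\alpha+\rho\sum_\ell|b_\alpha^{(\ell)}|^2 .$$
For a pair $S=\{\alpha,\beta\}$ we integrate out $x_\alpha,x_\beta$, which replaces $\varphi^\circ$ by $\varphi^A$. The density (10.3) gives $\mathbb E[e(\ell\theta_\alpha)\overline{e(\ell'\theta_\beta)}]=\delta_{\ell\ell'}\tau_\ell(-1)^\ell(\overline{u_\alpha}u_\beta)^\ell$. Put $g_\alpha^{(\ell)}=u_\alpha^{1-\ell}b_\alpha^{(\ell)}$ and note $u_\alpha\overline{u_\beta}(\overline{u_\alpha}u_\beta)^\ell=u_\alpha^{1-\ell}\,\overline{u_\beta^{1-\ell}}$. The cross terms add up to $\rho\sum_\ell\tau_\ell(-1)^\ell\sum_{\alpha\ne\beta}\nu_{\alpha\beta}g_\alpha^{(\ell)}\overline{g_\beta^{(\ell)}}$, so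
$$\mathbb E[|\Psi|^2\,|\,t]=\sum_\alpha(W_\alpha+\rho R_\alpha)+\rho\sum_{\ell\in\mathbb Z}\mathcal T_\ell,\qquad\mathcal T_\ell=(1-\tau_\ell)\sum_\alpha|b_\alpha^{(\ell)}|^2+\tau_\ell\mathcal B_\ell,\tag{11.1}$$
$$\mathcal B_\ell=\sum_\alpha|g_\alpha^{(\ell)}|^2+(-1)^\ell\sum_{\alpha\ne\beta}\nu_{\alpha\beta}g_\alpha^{(\ell)}\overline{g_\beta^{(\ell)}}=\sum_{I,r}|g_{Ir}^{(\ell)}-m_I^{(\ell)}|^2+p\,\mathcal Q_\pm(m^{(\ell)}),\qquad m_I^{(\ell)}=\frac1p\sum_rg_{Ir}^{(\ell)},$$
with $\mathcal Q_+$ for $\ell$ even and $\mathcal Q_-$ for $\ell$ odd, pointwise in $t$. The second form of $\mathcal B_\ell$ uses $\sum_r|g_{Ir}|^2=\sum_r|g_{Ir}-m_I|^2+p|m_I|^2$ and $\sum_{r,r'}\frac{\nu(I-J)}pg_{Ir}\overline{g_{Jr'}}=p\,\nu(I-J)m_I\overline{m_J}$. All terms in (11.1) are $\ge0$.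

**Step 3. Cut-offs of $N_0$.** This is the first half of the partial sum bound. For $\Phi^{\le q}=\sum_{I\le q}\sum_ru_r\varphi_{Ir}$,
$$N_0(\Phi^{\le q})\le C_1N_0(\Phi),\qquad C_1=\max(C_H,2/c_0).\tag{11.2}$$
For the terms $\mathcal Q_-(m^{(\ell)})$ use (9.4), for $\mathcal Q_+(m^{(\ell)})$ use both sides of (9.1), pointwise in $t$. All other terms in (11.1) are sums over $\alpha$ of nonnegative quantities and decrease.

**Step 4. The conditional mean of $\Psi$ is small.** Since $\mathbb E[\Psi1_{S=\emptyset}|t]=0$ and $\mathbb P(S\ne\emptyset|t)\le\eta$, Cauchy–Schwarz applied to $\mathbb E[\Psi1_{S\ne\emptyset}|t]$ gives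
$$\mathbb E_t\big|\mathbb E[\Psi|t]\big|^2\le\eta N_0.\tag{11.3}$$

**Step 5. Estimate of $L$.** We show that $L$ and its cut-offs are controlled by $N_0$, and that $L$ is a multiple of $f$ up to a small error. Since $\int\varphi_\alpha=0$ and $\varphi_\alpha^\circ$ has mean $0$ on $A^c\times\mathbb T$,
$$k_\alpha=-\int_{A\times\mathbb T}\varphi_\alpha^\circ\,dx\,dy=-\rho\int\varphi_\alpha^A(\theta)\big(1-\tfrac12\cos2\pi\theta\big)\,d\theta=-\rho\big(b_\alpha^{(0)}-\tfrac14b_\alpha^{(1)}-\tfrac14b_\alpha^{(-1)}\big).$$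
So only $\ell=0,\pm1$ matter for $L$. Let $L^{\le q}=\sum_{I\le q,r}u_rk_{Ir}$ with $q\le K$, and treat the three contributions. Recall $\rho M=\eta$.

*The contribution of $\ell=0$.* By (9.1) and $c_0\le1$, $\mathcal T_0=\mathcal B_0\ge c_0\sum|b_\alpha^{(0)}|^2$. So
$$\rho\Big\|\sum_{I\le q}u_\alpha b_\alpha^{(0)}\Big\|\le\rho\sqrt M\Big(\sum|b_\alpha^{(0)}|^2\Big)^{1/2}\le\rho\sqrt M\Big(\frac{N_0}{\rho c_0}\Big)^{1/2}=\sqrt{\eta/c_0}\,N_0^{1/2}.$$

*The contribution of $\ell=-1$.* Here $g_{Ir}=u_r^2b_{Ir}^{(-1)}$, and for each $I$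
$$\mathbb E_t\sum_r|g_{Ir}-m_I|^2=\sum_r|b_{Ir}^{(-1)}|^2-\frac1p\Big\|\sum_ru_r^2b_{Ir}^{(-1)}\Big\|^2\ge\Big(1-\frac{\lambda_{\max}}p\Big)\sum_r|b_{Ir}^{(-1)}|^2=c_*\sum_r|b_{Ir}^{(-1)}|^2 .$$
Since $c_*\le1$, $\mathbb E_t\mathcal T_{-1}\ge c_*\sum|b_\alpha^{(-1)}|^2$, and as before this contribution is at most $\frac14\sqrt{\eta/c_*}\,N_0^{1/2}$.

*The contribution of $\ell=1$.* Now $g_\alpha=b_\alpha^{(1)}$ is constant in $t$. Write $b_{Ir}^{(1)}=m_I+d_{Ir}$ with $\sum_rd_{Ir}=0$. By (10.1),
$$\sum_{I\le q,r}u_rb_{Ir}^{(1)}=\frac p\Lambda f\sum_{I\le q}m_I+\sum_{I\le q,r}u_rd_{Ir}.$$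
As $\rho\tau_1\sum|d_\alpha|^2\le N_0$ and $\tau_1\ge\frac12$, the last sum contributes at most $\frac14\rho\sqrt M(2N_0/\rho)^{1/2}=\frac14\sqrt{2\eta}\,N_0^{1/2}$. As $\rho\tau_1p\,\mathcal Q_-(m)\le N_0$, (9.2) gives
$$\Big|\sum_{I\le q}m_I\Big|\le\sqrt K\big(C_PK^{1/2}\mathcal Q_-(m)\big)^{1/2}\le\Big(\frac{2C_PK^{3/2}}{\rho p}\Big)^{1/2}N_0^{1/2}.$$
Since $\rho p=\eta/K$, the $f$-term has norm at most
$$\frac{\rho p}{4\Lambda}\Big(\frac{2C_PK^{3/2}}{\rho p}\Big)^{1/2}N_0^{1/2}=\frac1{4\Lambda}\big(2C_P\eta K^{1/2}\big)^{1/2}N_0^{1/2}\le\tfrac12C_P^{1/2}N_0^{1/2},$$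
by the upper bound in (10.2). Only this $f$-term is not small with $\eta$. Therefore, with an absolute constant $C_2$ (recall $\eta\le c_*$ and $\eta\le\frac12$),
$$\|L^{\le q}\|\le C_2N_0(\Phi)^{1/2}\ (q\le K),\qquad L=\sigma f+L',\ \ \sigma\in\mathbb C,\ \ \|L'\|\le\sqrt\eta\,(c_0^{-1/2}+c_*^{-1/2}+1)N_0^{1/2}.\tag{11.4}$$

**Step 6. $N$ and $N_0$ are comparable.** This lets us pass between the two forms. As $L$ depends on $t$ only, (11.3) gives $N\ge\mathbb E|\Phi-\mathbb E[\Phi|t]|^2=N_0-\mathbb E_t|\mathbb E[\Psi|t]|^2\ge\frac12N_0$. By (11.4), $N\le2(\|L\|^2+N_0)\le2(C_2^2+1)N_0$.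

**Step 7. Partial sums.** This step gives (c) in the model. Let the $\varphi_\alpha$ be trigonometric polynomials on $\Omega$ with mean $0$, and order the terms $u_\alpha\chi_n(\omega_\alpha)$, where $\chi_n$ ($n\in\mathbb Z^2\setminus0$) are the characters of $\Omega$, so that $I$ increases (any order inside a fixed $I$). The claim is that there is an absolute $C_3\ge1$ with
$$N(\Phi')\le C_3^2N(\Phi)\quad\text{for each initial partial sum }\Phi'\text{ of }\Phi.\tag{11.5}$$
First, by (11.4), (11.2) and Step 6,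
$$N(\Phi^{\le q})\le2\big(\|L^{\le q}\|^2+N_0(\Phi^{\le q})\big)\le2(C_2^2+C_1)N_0(\Phi)\le4(C_2^2+C_1)N(\Phi).$$
Next let $\Phi_I=\sum_ru_r\varphi_{Ir}$. There is no coupling inside one $I$, so
$$N_0(\Phi_I)=\sum_r\big(W_{Ir}+\rho\,\mathbb E_A|\varphi_{Ir}^\circ|^2\big)=\sum_r\int_\Omega|\varphi_{Ir}^\circ|^2\big(1_{A^c}(x)+1_A(x)\gamma(y)\big)\,dx\,dy .$$
Here $\frac23\le\gamma\le2$, $\int|\varphi^\circ|^2=\|\varphi\|^2+|k|^2$ because $\varphi$ has mean zero, and $|k|^2\le\|\varphi\|^2/(1-\rho)\le2\|\varphi\|^2$. Hence $\frac23\sum_r\|\varphi_{Ir}\|^2\le N_0(\Phi_I)\le6\sum_r\|\varphi_{Ir}\|^2$, and by Step 6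
$$\tfrac13\sum_r\|\varphi_{Ir}\|^2\le N(\Phi_I)\le12(C_2^2+1)\sum_r\|\varphi_{Ir}\|^2 .$$
A partial sum is $\Phi^{\le I-1}+\Phi_I'$, where $\Phi_I'$ arises from $\Phi_I$ by dropping characters; this does not increase $\sum_r\|\varphi_{Ir}\|^2$, so $N(\Phi_I')\le36(C_2^2+1)N(\Phi_I)$. Finally $N(\Phi_I)^{1/2}\le N(\Phi^{\le I})^{1/2}+N(\Phi^{\le I-1})^{1/2}\le4(C_2^2+C_1)^{1/2}N(\Phi)^{1/2}$. Adding up gives (11.5).

**Step 8. Near-orthogonality to $X$.** This gives (d) in the model. For $x\in X$, $\mathbb E[\Phi\bar x]=\mathbb E_t\big[(\sigma f+L'+\mathbb E[\Psi|t])\bar x\big]$ and $f\perp X$. By (11.3), (11.4) and $N_0\le2N$,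
$$|\mathbb E\,\Phi\bar x|\le\delta\,N(\Phi)^{1/2}\|x\|,\qquad\delta=\sqrt{2\eta}\,\big(c_0^{-1/2}+c_*^{-1/2}+2\big).\tag{11.6}$$

**Step 9. Approximation of $f$.** This gives (e) in the model. Let $b=\sum_\alpha u_\alpha s(\omega_\alpha)$ with $s$ from (8.1); its data were listed in Step 1. Given that $\alpha$ spikes, $\theta_\alpha$ is uniform, so $\mathbb E[\Psi|t]=0$. By (10.1), $L=\frac\rho4K\frac p\Lambda f=\frac{\rho M}{4\Lambda}f$. In (11.1) only $\ell=1$ contributes, with $m_I=1$ on $[1,K]$ and $1-\tau_1=\frac1K$, so by (9.3)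
$$N_0=\rho\Big\{\frac MK+\tau_1p\,\mathcal Q_-(1_{[1,K]})\Big\}\le\rho\{p+3pK^{1/2}\}\le4\rho pK^{1/2}.$$
Since $\langle f,b\rangle=\|L\|=\rho M/(4\Lambda)$ and $\|b\|^2=\|L\|^2+N_0$,
$$\operatorname{dist}(f,\mathbb Cb)^2=\frac{N_0}{\|L\|^2+N_0}\le\frac{64}{65},\tag{11.7}$$
because $\dfrac{N_0}{\|L\|^2}\le\dfrac{4\rho pK^{1/2}\cdot16\Lambda^2}{\rho^2p^2K^2}=\dfrac{64\Lambda^2}{\eta K^{1/2}}\le64$ by $\rho pK=\eta$ and the lower bound in (10.2). The price $\eta$ has disappeared from the bound: this is what the Riesz product could not do.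

A word on signs. The spikes themselves, without phases, correspond to $\ell=0$; there the coupling is positive, the form is $\mathcal Q_+$, and by (9.1) a constant sequence gets no discount. The discount needs $\mathcal Q_-$, hence phases in opposition, hence $\ell=1$; and for $b^{(1)}$ to be visible in $L$, the coordinate $\theta$ had to be distorted. The cosine also lets in $\ell=-1$, which $c_*$ renders harmless.

## 12. From phases to frequencies: proof of Lemma 6.1

It remains to replace the random point $\omega$ by a fast curve $t\mapsto(jt,j^2t,\dots)$.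

**Lemma 12.1 (equidistribution).** Let $\mathbf j=(j,j^2,\dots,j^d)$. If $U\in L^1(\mathbb R)$ and $V$ is bounded and Riemann integrable on $\mathbb T^d$, then $\int U(t)V(\mathbf jt)\,dt\to\int U\int V$ as $j\to\infty$.

*Proof.* For $V=\chi_n$ with $n\in\mathbb Z^d\setminus0$, the number $n\cdot\mathbf j$ is a nonconstant polynomial in $j$, so it tends to $\pm\infty$ and the claim is the Riemann–Lebesgue lemma. By linearity it holds for trigonometric polynomials $V$. For real Riemann integrable $V$ and $U\ge0$, let $\epsilon>0$. There are continuous $V_1\le V\le V_2$ with $\int(V_2-V_1)<\epsilon$. By Weierstrass' theorem there are trigonometric polynomials within $\epsilon$ of $V_1-\epsilon$ and of $V_2+\epsilon$, so we may take $V_1,V_2$ to be trigonometric polynomials at the cost of replacing $\epsilon$ by $5\epsilon$. Then $\int U(t)V(\mathbf jt)dt$ lies between quantities with limits $\int U\int V_1$ and $\int U\int V_2$, and $\epsilon$ is arbitrary. The general case follows by linearity. $\square$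

**Lemma 12.2.** If Hermitian matrices $H_j\to H$ with $H$ positive definite, then $|H_j(a,a)-H(a,a)|\le\epsilon_jH(a,a)$ for all vectors $a$, with $\epsilon_j\to0$.

*Proof.* Take $\epsilon_j=\|H_j-H\|$ divided by the smallest eigenvalue of $H$. $\square$

*Proof of Lemma 6.1.* Multiplying $f$ by a constant changes nothing in the claims, so normalize $\|f\|=1$ as in Section 10, and fix the $u_r$, $\Lambda$ and $c_*$.

**Step 1. Choice of parameters.** The constants are fixed in an order that avoids circularity.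

1. Choose $\eta\le\min(\frac12,c_*)$ so small that $\delta\le\varepsilon/2$ in (11.6) and $4\eta(1+\|w\|_1)<\varepsilon$. This fixes $K,M,\rho,v$.
2. Let $s_R$ be the projection of $s$ to the characters $0<|n|_\infty\le R$ and $b_R=\sum_\alpha u_\alpha s_R(\omega_\alpha)$. Choose $R$ so large that $\operatorname{dist}(f,\mathbb Cb_R)^2<\frac{66}{67}$ in the model. This is possible by (11.7): for mean-zero $\varphi_\alpha$ the terms $u_\alpha\varphi_\alpha(\omega_\alpha)$ are orthogonal under Haar measure, so $\mathbb E|\sum_\alpha u_\alpha\varphi_\alpha|^2\le\|v\|_\infty\sum_\alpha\|\varphi_\alpha\|^2$, and $s_R\to s$ in $L^2(\Omega)$ because $s$ has mean zero; hence $\langle f,b_R\rangle\to\langle f,b\rangle$ and $\|b_R\|\to\|b\|$.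
3. Choose $\varpi\in(0,1)$ so small that the same bound holds for $v^\varpi=(1-\varpi)v+\varpi$ in place of $v$.

**Step 2. The model with $v^\varpi$.** The small constant $\varpi$ makes the new weight positive; we check that nothing is lost. Let $N^\varpi$ be the form for $v^\varpi$. Under Haar measure in $\omega$, the expectation of $|\Phi|^2$ is $\sum\|\varphi_\alpha\|^2$, and the conditional mean of $\Phi$ given $t$ is $0$. So
$$N^\varpi=(1-\varpi)N+\varpi\sum_\alpha\|\varphi_\alpha\|^2,$$
and the mixed form $(\Phi,x)\mapsto\mathbb E\,\Phi\bar x$ is multiplied by $1-\varpi$. This justifies choice 3, by letting $\varpi\to0$. Moreover (11.5) holds for $N^\varpi$, since partial sums are contractions for $\sum\|\varphi_\alpha\|^2$ and $C_3\ge1$; and (11.6) holds for $N^\varpi$, since $(1-\varpi)N^{1/2}\le((1-\varpi)N)^{1/2}\le(N^\varpi)^{1/2}$.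

Let $\mu_r$ be the frequency of $u_r$ and consider the finitely many functions $h_{\alpha,n}=e_{\mu_r}(t)\chi_n(\omega_\alpha)$, $\alpha=(I,r)$, $0<|n|_\infty\le R$; the unimodular constants $c_\mu,c_\mu'$ are absorbed in the $\varphi_\alpha$. Since $N^\varpi\ge\varpi\sum\|\varphi_\alpha\|^2$, the form $N^\varpi$ is positive definite on their span. Let $D$ be their number, and order them as in Step 7 of Section 11.

**Step 3. Substitution.** This step defines $w'$ and the frequencies. Number the $\alpha$'s $1,\dots,M$, let $d=2M$, and substitute $\omega_\alpha=(j^{2\alpha-1}t,j^{2\alpha}t)$, that is, $\omega=\mathbf jt$. Let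
$$w'(t)=w(t)\,v^\varpi(t,\mathbf jt)$$
with $j$ large. Then $w'\in L^1$ and $w'>0$ a.e., because $\varpi\le v^\varpi\le\|v^\varpi\|_\infty<\infty$. The function $h_{\alpha,n}$ becomes $e_\lambda$ with
$$\lambda=\mu_r+n_1j^{2\alpha-1}+n_2j^{2\alpha}.$$
For $j>R$ the integer $n_1+n_2j$ is nonzero, so $|\lambda-\mu_r|=j^{2\alpha-1}|n_1+n_2j|\ge j$. For $(\alpha,n)\ne(\beta,n')$ the difference of the two frequencies is a constant plus a nonzero integer polynomial in $j$ without constant term, taken from a finite list; so for large $j$ all the $\lambda$ are distinct. As $D$ is already fixed, also $|\lambda|\ge\mathcal A(D)$ and $\lambda\notin\Gamma_0$ for large $j$. Let $B=B^{(j)}$ be the span of these $e_\lambda$.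

**Step 4. Convergence of Gram matrices.** This transfers the model to the line. By Lemma 12.1 and $v^\varpi=\sum U_lV_l$ (with a constant term added), every inner product in $L^2(w')$ among the new exponentials and any finite set of fixed trigonometric polynomials in $t$ converges to $\|w\|_1$ times the corresponding model inner product for $v^\varpi$: the integrand is a sum of terms $w(t)\cdot(\text{trigonometric polynomial in }t)\cdot U_l(t)$ times $V_l\cdot(\text{characters})$ at $\mathbf jt$. On functions of $t$ alone the limit form is $\|\cdot\|_w^2$, because $\int v^\varpi d\omega=1$. The limit forms are positive definite on the span of the $h_{\alpha,n}$, on $X$ and on $\mathcal P$, so Lemma 12.2 applies to each.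

**Step 5. The five conditions.** We verify (a)–(e) for $j$ large.

(b) holds by Lemma 12.2, since the limit form on $\mathcal P$ is $\|\cdot\|_w^2$.

(c) holds with $C_0=2C_3$: by (11.5) for $N^\varpi$ and Lemma 12.2, the squared norm of a partial sum is at most $\frac{1+\epsilon_j}{1-\epsilon_j}C_3^2\le4C_3^2$ times that of the full sum.

(d) In the limit (d) holds with constant $\delta\le\varepsilon/2$. The entries of the mixed Gram matrix converge, so the mixed form differs from its limit by at most $\epsilon_j'$ times the product of the limit norms, with $\epsilon_j'\to0$; and by Lemma 12.2 the norms in $L^2(w')$ on $X$ and on $B$ differ from the limit norms by factors tending to $1$. So (d) holds with $\varepsilon$ for large $j$.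

(e) holds with $\theta_0^2=\frac{67}{68}$. Let $b_R^{(j)}\in B$ correspond to $b_R$, which is nonzero since its span is at distance less than $1=\|f\|$ from $f$. Then
$$\frac{\operatorname{dist}_{L^2(w')}(f,\mathbb Cb_R^{(j)})^2}{\|f\|_{w'}^2}=1-\frac{|\langle f,b_R^{(j)}\rangle_{w'}|^2}{\|b_R^{(j)}\|_{w'}^2\,\|f\|_{w'}^2}$$
converges to the model quantity for $v^\varpi$, a number $<\frac{66}{67}$.

(a) Let $Z=\{t:\text{some coordinate of }\mathbf jt\text{ spikes}\}$. Outside $Z$, (10.4) gives $|w'/w-1|=(1-\varpi)|v-1|\le2\eta\le\varepsilon$. The indicator of the spike set, and $v^\varpi$ times it, have the form required in Lemma 12.1. So by Step 4 of Section 10, $\int_Zw\,dt$ and $\int_Zw'\,dt$ have limits $\le\eta\|w\|_1<\varepsilon$. Hence $\int_{\{|w'/w-1|>\varepsilon\}}w\,dt\le\int_Zw\,dt<\varepsilon$ for $j$ large, and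
$$\limsup_j\|w'-w\|_1\le(2\eta+\eta+\eta)\|w\|_1<\varepsilon .$$
Both parts of (a) hold for $j$ large. $\square$

With Lemma 6.1 proved, the argument of Section 6 is complete, and with it Theorem B and Theorem C(1).

## 13. Dilations on the half-line

On $(0,\infty)$ there is only one component, the determinant of Section 3 is gone, and the answer changes.

*Proof of Theorem C(2).* The map $f\mapsto e^{s/2}f(e^s)$ is unitary $L^2(0,\infty)\to L^2(\mathbb R)$, and by the computation of Section 3 it turns $D_x$ into $f(s)\mapsto f(s+\ln x)$, that is, into $T_{-\ln x}$. By Theorem B there is a Schauder basis $(T_{y_n}\phi)$ of $L^2(\mathbb R)$. Let $\psi\in L^2(0,\infty)$ be the function mapped to $\phi$ and put $\lambda_n=e^{-y_n}>0$. Then $-\ln\lambda_n=y_n$, so $(D_{\lambda_n}\psi)$ is carried to $(T_{y_n}\phi)$ and is a Schauder basis of $L^2(0,\infty)$. $\square$
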